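# Deep fillings of minimal area: filling radius and upper filling radius

Throughout, $\log=\log_2$ and $[g,h]=ghg^{-1}h^{-1}$. The letter $C$ denotes positive constants that depend only on the presentation under discussion and may change from line to line.

## 1. Two ways of filling $x^T$

Fix an integer $p\ge 2$ and consider the presentation $\mathcal P_p$ with generators $\zeta$, $x=d_0,d_1,\dots,d_{p-1}$, $y=e_0,e_1,\dots,e_{p-1}$ and relators
$$d_{l-1}d_l^{-1},\quad e_{l-1}e_l^{-1}\quad(1\le l\le p-1),\qquad d_{p-1},\quad e_{p-1},\qquad [\zeta,x],\qquad \zeta y\zeta^{-1}x^{-1}y^{-1}.$$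
Put $d_p=e_p=1$ and call $d_{l-1}d_l^{-1}$ and $e_{l-1}e_l^{-1}$ the relators of *level* $l$, for $1\le l\le p$. The letters $x$ and $y$ are trivial in the group, but to see this one goes down $p$ levels: killing one $x$ in this way uses $p$ relators.

We fill the word $x^T$ by a van Kampen diagram: a finite contractible planar 2-complex with labelled edges, in which every 2-cell reads a relator and the boundary reads $x^T$. The *area* is the number of 2-cells. The *radius* is the largest distance, in the 1-skeleton, from a vertex to the boundary.

*A shallow filling.* Take one vertex and $T$ loops labelled $x$ at it. Inside each loop put nested loops $d_1,\dots,d_{p-1}$ at the same vertex. The region between consecutive loops is a 2-cell of level $l$, and the innermost loop bounds a 2-cell reading $d_{p-1}$. The area is $pT$. There is only one vertex, so the radius is $0$.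

*A cheap filling.* The last relator says $\zeta y=yx\zeta$. Suppose that $l$ letters $\zeta$ have already been moved across, giving $yx^l\zeta^l$. Another $\zeta$ in front passes $y$ at the cost of one relator, producing an $x$, and passes $x^l$ at the cost of $l$ relators $[\zeta,x]$. Hence $\zeta^Ty$ becomes $yx^T\zeta^T$ after
$$\sum_{l=0}^{T-1}(1+l)=\frac{T(T+1)}2$$
relators, and $x^T$ turns into $y^{-1}\,\zeta^Ty\zeta^{-T}$. Now only two letters $y^{\pm1}$ have to be killed, one of them behind $\zeta^T$. The area is at most $2p+T(T+1)/2$.

For $p=16$, $T=4$ the shallow filling has area $64$ and the cheap one at most $32+10=42$. Are cheap fillings necessarily deep?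

*Counting charge.* Let $D$ be any diagram for $x^T$ with base vertex $o$ on the boundary. Every relator has $\zeta$-exponent sum $0$, so every vertex $v$ of $D$ has a well-defined *height*, the $\zeta$-exponent sum of any path from $o$ to $v$. It changes by at most $1$ along an edge and is $0$ on the boundary. Let $h$ be the largest $|\text{height}|$; then $D$ has radius at least $h$.

Let $\Lambda_0=\mathbb Zx\oplus\mathbb Zy$, let $\zeta$ act on it by $x\mapsto x$, $y\mapsto y+x$, and fix a level $l$. Map the free group on the generators to $\Lambda_0\rtimes\langle\zeta\rangle$ by $d_r\mapsto x$, $e_r\mapsto y$ for $r<l$, $d_r,e_r\mapsto0$ for $r\ge l$, $\zeta\mapsto\zeta$. All relators map to $1$, except that the two of level $l$ map to $x$ and $y$. The diagram writes $x^T$ in the free group as a product of conjugates $gr^{\pm1}g^{-1}$, one for each 2-cell, with $g$ the label of a path from $o$ to a vertex of the 2-cell (Lemma 1(a) below). If $g$ has $\zeta$-exponent sum $j$, then conjugation by $g$ sends $x$ to $x$ and $y$ to $y+jx$. Comparing coefficients of $x$, we see that the number $n_l$ of 2-cells of level $l$ satisfies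 $T\le n_l\max(1,h)$. Summing over $l$,
$$\mathrm{Area}(D)\ \ge\ \frac{pT}{\max(1,h)}.\tag{1}$$

For $p=16$, $T=4$: if $h\le 1$ then the area is at least $64>42$. So every minimal-area diagram for $x^4$ has radius at least $2$, although $x^4$ has a diagram of radius $0$. In general take $p=T^2$ with $T\ge4$. The minimal area is at most $2T^2+T(T+1)/2\le3T^2$, so (1) gives $\max(1,h)\ge T/3>1$. Every minimal-area diagram for $x^T$ has radius at least $T/3$, and the shallow one has radius $0$.

A $y$-cell at height $j$ carries $j$ units of $x$-charge, so two expensive cells far apart in height replace many expensive cells at height $0$. Here the presentation changes with $T$. How far can this effect go inside one fixed finite presentation?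

## 2. The question and the theorem

Let $\mathcal P=\langle A\mid\mathcal R\rangle$ be a finite presentation of a group $G$ with Cayley 2-complex $X$. An *edge-circuit* $w$ is a closed edge-path in the 1-skeleton of $X$, and its length $|w|$ is its number of edges; equivalently, it is a word in $A^{\pm1}$ representing $1$ in $G$, read from some vertex.

**Definition (diagrams).** A *van Kampen diagram* $D$ for $w$ is a finite, planar, contractible 2-complex with a combinatorial map $D\to X$ whose boundary circuit maps to $w$. Equivalently, the edges are labelled by generators so that every 2-cell boundary reads a defining relator and the boundary circuit reads $w$. Its *area* is its number of 2-cells. Its *radius* $R(D)$ is the maximum over its vertices $v$ of the distance in the 1-skeleton from $v$ to $\partial D$.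

**Definition (filling functions).** The Dehn function $f_0(n)$ is the maximum, over circuits $w$ with $|w|\le n$, of the minimal area of a diagram for $w$. The *filling radius* $R(w)$ is the minimal radius of a diagram for $w$. The *upper filling radius* $\overline R(w)$ is the maximal radius among the minimal-area diagrams for $w$. Finally $R(n)=\max\{R(w):|w|\le n\}$ and $\overline R(n)=\max\{\overline R(w):|w|\le n\}$.

Clearly $R\le\overline R$. In $\mathcal P_{16}$ we found $R(x^4)=0$ and $\overline R(x^4)\ge2$. Two facts are given for every finite presentation.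

* Double Exponential Theorem: there are $A,B>1$ with $f_0(n)\le A^{B^{R(n)+n}}$ for all $n$.
* There is $M$ with $\overline R(n)\le M f_0(n)$ for all $n$.

So $\overline R$ is bounded by a double exponential in $R(n)+n$. The question, from "Filling Radii Of Finitely Presented Groups" (http://pi.math.cornell.edu/~riley/papers/fr/fr.pdf), is to bound $\overline R$ in terms of $R$. Specifically: is there, for every finite presentation, a constant $C>1$ with $\overline R(n)\le C^{R(n)+n}$ for all $n\ge1$? The answer is no.

**Theorem 1.** There are a finite presentation $\mathcal P$ and constants $C,c>0$ such that: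

(a) $R(n)\le C\,n^2\log(n+2)$ for all $n\ge1$.

(b) There are null-homotopic words $W_k$, $|W_k|=16k+12$, such that for all large $k$ every minimal-area diagram for $W_k$ has radius at least $c\,2^{2^k/3}$.

Hence $\overline R(n)\ge\exp(\exp(c'n))$ for some $c'>0$ and all large $n$. So no $C_0>1$ satisfies $\overline R(n)\le C_0^{R(n)+n}$ for all $n$. Indeed, for every polynomial $p$, $\overline R(n)>\exp(p(R(n)+n))$ for all large $n$.

## 3. Van Kampen's lemma with control of the radius

Let $F$ be the free group on the generators and $\mu$ the maximal length of a relator. Draw a diagram in $S^2$. Its complement is an open disc, the *outer face*, and the boundary circuit is read around it from a base vertex $o$ on the boundary. Conversely, a finite connected complex in $S^2$ whose complement is connected is a diagram once it is labelled properly.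

**Lemma 1.** (a) Let $D$ be a diagram for $w$ with base vertex $o$. Then in $F$, $w=\prod_cg_cr_c^{\pm1}g_c^{-1}$ over the 2-cells $c$ of $D$ in some order, where $g_c$ is the label of a path in $D$ from $o$ to a vertex $v_c$ of $c$ at which $r_c^{\pm1}$ can be read.

(b) If $w=\prod_{c=1}^m u_cr_c^{\pm1}u_c^{-1}$ in $F$ with relators $r_c$ and $|u_c|\le\rho$, then there is a diagram for $w$ with at most $m$ 2-cells and radius at most $\rho+\mu$.

*Proof of (a).* Suppose $D$ has a 2-cell. Then some edge $e$ has the outer face on one side and a 2-cell $c$ on the other. Otherwise $S^2$ minus the vertices, a connected space, would be the disjoint union of two nonempty open sets: the outer face with the edges that have it on both sides, and the 2-cells with the edges that have 2-cells on both sides.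

Remove the open edge $e$ and the open cell $c$. The new complement consists of two open discs joined along an open arc, so it is an open disc. The complement of an open disc in the sphere is connected, so what remains is again a diagram, and it contains $o$. Let the old boundary word be $\alpha e\beta$, and let $e\delta$ be read around $c$ from the start of $e$. The new boundary word is $\alpha\delta^{-1}\beta$, and
$$\alpha e\beta=\alpha(e\delta)\alpha^{-1}\cdot\alpha\delta^{-1}\beta .$$
Here $e\delta=\eta r_c^{\pm1}\eta^{-1}$ freely, with $\eta$ an initial segment of $e\delta$ leading to a vertex $v_c$ where $r_c^{\pm1}$ is read. Put $g_c=\alpha\eta$. Repeat. When no 2-cell is left, the diagram is a tree and its boundary word is trivial in $F$.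

*Proof of (b).* **Step 1 (a first diagram, for an unreduced word).** For each $c$ draw a path labelled $u_c$ from $o$ with a 2-cell reading $r_c^{\pm1}$ at its end. The bouquet of these lollipops in the plane is a diagram whose boundary word is the product as written. It has $m$ 2-cells, and all its vertices have distance at most $\rho+\mu$ from $o$.

**Step 2 (free reduction of the boundary word).** We remove inverse pairs from the boundary word, keeping $o$, adding no 2-cell, and keeping all vertices within distance $\rho+\mu$ of $o$. Let $\varepsilon_1$ from $P$ to $Q$ and $\varepsilon_2$ from $Q$ to $P'$ be consecutive edges of the circuit with inverse labels, where this occurrence of $Q$ is not the start of the circuit. The sector at $Q$ between them belongs to the outer face and contains no edge. As oriented edges $\varepsilon_1\ne\varepsilon_2$, since their labels differ. There are four cases.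

*$P\ne P'$.* Then $\varepsilon_1,\varepsilon_2$ are different edges, and the circuit has length at least $3$. Draw arcs in the outer face, close to $\varepsilon_1\varepsilon_2$, joining $\varepsilon_1(t)$ to $\varepsilon_2^{-1}(t)$ for $0\le t<1$. They fill a triangle with corner $Q$. They are disjoint for $0<t<1$ and each is embedded; for $t=0$ this holds because $P\ne P'$. (If $\varepsilon_1$ or $\varepsilon_2$ is a loop, then $Q$ is an end of the arc $t=0$. The arcs converge to $Q$ as $t\to1$, and $Q$ lies in one element of the decomposition, so the decomposition into arcs and points is still upper semicontinuous.) An arc does not separate the sphere. By Moore's theorem, contracting each arc to a point yields a sphere again. The image of the diagram is connected, and its complement is the image of the outer face minus the triangle. In the polygon that models the outer face this cuts off the corner at $Q$ along a chord, and since the circuit has length at least $3$ an open disc is left. So the image is a diagram, and $\varepsilon_1\varepsilon_2$ is deleted from its circuit. It is a combinatorial quotient, so distances to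 $o$ do not increase.

*$\varepsilon_2=\varepsilon_1^{-1}$.* Both sides of $\varepsilon_1$ lie in the connected outer face, so by the Jordan curve theorem $\varepsilon_1$ is not a loop. The sector at $Q$ is a full turn. So $Q$ has degree $1$ and occurs only once in the circuit; as this occurrence is not the start, $Q\neq o$. Delete $Q$ and the edge.

*$P=P'$, different edges, $P\ne Q$.* The simple closed curve $\varepsilon_1\varepsilon_2$ has two sides. Let $K$ be the closed disc on the side not containing the outer face; it is contained in the diagram. On the other side there is no edge at $Q$, because that side, near $Q$, is the empty sector. So $K$ meets the closure of the rest only in $P$, and $Q$ occurs only once in the circuit, hence $Q\ne o$. The vertices of $K$ other than $P,Q$ do not lie on the outer face, so none of them is $o$. Delete $K\setminus\{P\}$.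

*$P=P'=Q$, different edges.* Both edges are loops. Each bounds a closed disc $K_1$, resp. $K_2$, on the side not containing the outer face. Neither disc contains the other, since both loops border the outer face. Each disc meets the rest only in $P$, and its only vertex on the outer face is $P$; so $o$ is not in $(K_1\cup K_2)\setminus\{P\}$. Delete $(K_1\cup K_2)\setminus\{P\}$.

In the last three cases the rest is connected with connected complement, hence a diagram (possibly a point). What is deleted was attached at the single vertex $P$, so distances between remaining vertices do not change. The circuit loses $\varepsilon_1\varepsilon_2$.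

**Step 3 (from the reduced word to $w$).** After Step 2 the boundary word is the freely reduced form of $w$. Insert the inverse pairs that $w$ contains by attaching hairs in the outer face. Hair vertices lie on the boundary, and old boundary vertices stay on it. As $o$ is on the boundary, the radius is at most $\rho+\mu$. $\square$

By (b), if a word $v$ can be changed into $v'$ by free equalities and $m$ applications of relators, then $\mathrm{Area}(v)\le\mathrm{Area}(v')+m$, where $\mathrm{Area}$ of a word is the minimal area of its diagrams. We write $v\rightsquigarrow v'$ for such a change.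

## 4. Compression, and why one letter $x$ is not enough

We want one presentation in which words of bounded complexity have prescribed huge prices. The sensible first attempt is to replace the $p$ levels by exponential compression: keep $x,y,\zeta$, add a letter $s$ commuting with $\zeta$ and with $sxs^{-1}=x^2$, $sys^{-1}=y^2$, and take $x$ and $y$ as relators. Then $s^Nxs^{-N}=x^{2^N}$, and one hopes that killing it costs about $2^N$. It does not: apply the relator $x$ once, in the middle of $s^Nxs^{-N}$, and cancel. The area is $1$. The attempt fails because the killing relator can be applied inside the compressed word.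

To prevent this, let the killing relator involve several letters that are compressed by different conjugators. Take $x_1,x_2,x_3,x_4$ with $r_x=x_1x_2x_3x_4$, and letters $s_i$ doubling $x_i$ only. In
$$w_N=\prod_{i=1}^4s_i^Nx_is_i^{-N}$$
the four letters stand behind four different conjugators. For $N=1$ by hand: four relators turn $w_1$ into $x_1^2x_2^2x_3^2x_4^2$, six commutations of letters turn this into $(x_1x_2x_3x_4)^2$, and two relators $r_x$ finish. The area is at most $12$, with two $r_x$-cells. We shall see that $2^N$ units of charge are unavoidable for $w_N$.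

Swapping $x_i^{(N)}=s_i^Nx_is_i^{-N}$ with $x_j^{(N)}$ must be cheap, without unpacking $2^N$ letters. For this we add letters $a_{ij}$ that double index $i$ like $s_i$ but commute with index $j$; then the two compressed letters can be given the common conjugator $a_{ij}^Na_{ji}^N$. Letters $u_b$ with $u_bbu_b^{-1}=b^2$ allow us to write $b^{2^k}$ in length $2k+1$.

**The presentation.** Let $I=\{1,2,3,4\}$. The generators are

* $E=\{x_i,y_i:i\in I\}$, where $x_i,y_i$ have index $i$;
* $V=\{s_i\}_{i\in I}\cup\{a_{ij}\}_{i\ne j}$, with $\mathrm{ind}(s_i)=\{i\}$ and $\mathrm{ind}(a_{ij})=\{i,j\}$;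
* $U=\{u_b:b\in V\}$, and $\zeta$.

Put $\nu_i(s_i)=\nu_i(a_{ij})=1$ (all $j\ne i$) and $\nu_i(b)=0$ for all other $b\in V$. Let $\Theta$ be the graph on $V$ with edges $\{s_i,a_{ij}\}$ and $\{a_{ij},a_{ji}\}$. The relators are

* (R1) $[z,z']$ for $z\ne z'\in E$;
* (R2) $r_x=x_1x_2x_3x_4$ and $r_y=y_1y_2y_3y_4$;
* (R3) $bzb^{-1}=z^{2^{\nu_i(b)}}$ for $b\in V$, $i\in\mathrm{ind}(b)$, $z\in\{x_i,y_i\}$: thus $s_i$ doubles index $i$, and $a_{ij}$ doubles index $i$ and commutes with index $j$;
* (R4) $[b,c]$ for $\{b,c\}$ an edge of $\Theta$;
* (R5) $u_bbu_b^{-1}=b^2$ for $b\in V$;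
* (R6) $\zeta$ commutes with all $x_i$, $V$, $U$; and $\zeta y_i\zeta^{-1}=y_ix_i$.

From now on $\mathcal P$, $G$, $F$, $\mu$ refer to this presentation. The words of Theorem 1(b) are
$$W_k=\prod_{i=1}^4(u_{s_i}^ks_iu_{s_i}^{-k})\,x_i\,(u_{s_i}^ks_i^{-1}u_{s_i}^{-k}),\qquad |W_k|=4(2(2k+1)+1)=16k+12 .$$
By (R5), $W_k$ is a short way of writing $w_N$ with $N=2^k$.

## 5. Doubling and swapping compressed letters

For $z\in E^{\pm1}$ of index $i$ and $N\in\mathbb Z$ put $z^{(N)}:=s_i^Nzs_i^{-N}$ and call this a *term* of index $i$ with exponent $N$. For $\varepsilon=\pm1$ write $z^{\varepsilon(N)}$ for $(z^\varepsilon)^{(N)}=(z^{(N)})^\varepsilon$. We need three moves.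

**(T1)** $s_i^Nzs_i^{-N}\rightsquigarrow a_{ij}^Nza_{ij}^{-N}$. Write $s=s_i$, $b=a_{ij}$; they commute by (R4). For $N\ge0$ pass through the words $s^{N-l}b^lzb^{-l}s^{-(N-l)}$, $l=0,\dots,N$: commute one $s$ past $b^l$ on each side, then $szs^{-1}\to z^2\to bzb^{-1}$ in the middle. For $N=-m<0$,
$$s^{-m}zs^m=b^{-m}(b^ms^{-m}zs^mb^{-m})b^m\rightsquigarrow b^{-m}s^{-m}(b^mzb^{-m})s^mb^m\rightsquigarrow b^{-m}s^{-m}(s^mzs^{-m})s^mb^m=b^{-m}zb^m,$$
where the second arrow is the case of positive exponent, reversed.

**(T2)** $z^{(N)}z^{(N)}\rightsquigarrow z^{(N+1)}$. Indeed the left side is freely $s_i^Nz^2s_i^{-N}$; apply one relator (R3).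

**(T3)** $z^{(N)}z'^{(N')}\rightsquigarrow z'^{(N')}z^{(N)}$ if the indices $i\ne j$ of $z,z'$ differ. Put $A=a_{ij}^Na_{ji}^{N'}$. By (T1) and since $a_{ji}$ commutes with $z$, $z^{(N)}\rightsquigarrow AzA^{-1}$. By (T1) and since $a_{ij}$ commutes with $z'$ and with $a_{ji}$, $z'^{(N')}\rightsquigarrow Az'A^{-1}$. Then $Azz'A^{-1}\rightsquigarrow Az'zA^{-1}$ by (R1), and we go back.

All intermediate words have a bounded number of syllables (powers of a letter), with exponents at most $2+|N|+|N'|$ in absolute value. Each move uses at most $C(1+|N|+|N'|)^2$ relators, since its cost is dominated by commuting one power past another.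

**A cheap filling of $W_k$.** We copy the cheap filling of Section 1, with compressed letters. Let $N=2^k$, $C_m=\prod_{i=1}^4y_i^{(m)}$ and $\alpha_m=\mathrm{Area}(C_m)$.

**Step 1 (the price of $C_m$).** We show $\alpha_m\le C2^m$. Since $C_0=r_y$, $\alpha_0\le1$. Using (T2) backwards four times, $C_m$ becomes a product in which each $y_i^{(m-1)}$ occurs twice in a row, for $i=1,2,3,4$. Moving the second copy of index $i$ past the first copies of the indices $j>i$ takes six applications of (T3) and gives $C_{m-1}C_{m-1}$. So $\alpha_m\le2\alpha_{m-1}+C(m+1)^2$; dividing by $2^m$ and summing, $\alpha_m\le C2^m$.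

**Step 2 (the shear).** We express $w_N$ through two copies of $C_m$ at heights differing by $T$. Let $m=\lceil 2N/3\rceil$ and $T=2^{N-m}\le2^{N/3}$. Move $\zeta^T$ through $C_m$: $\zeta^Ts_i^{\pm m}\rightsquigarrow s_i^{\pm m}\zeta^T$ costs $Tm$ relators, and $\zeta^Ty_i\rightsquigarrow y_ix_i^T\zeta^T$ costs $T+T(T-1)/2\le T^2$ relators, as in Section 1. Thus
$$\zeta^TC_m\zeta^{-T}\rightsquigarrow\prod_is_i^my_ix_i^Ts_i^{-m}\rightsquigarrow\prod_iy_i^{(m)}x_i^{(N)}\rightsquigarrow C_mw_N .$$
In the middle, $x_i^T\rightsquigarrow s_i^{N-m}x_is_i^{-(N-m)}$ uses $1+2+\dots+2^{N-m-1}=T-1$ relators for each $i$. The last arrow is six applications of (T3): each $y_j^{(m)}$ moves left past the $x_i^{(N)}$ with $i<j$. Since $\zeta^TC_m\zeta^{-T}$ has area at most $\alpha_m$, and $w_N=C_m^{-1}\cdot C_mw_N$ freely,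
$$\mathrm{Area}(w_N)\le2\alpha_m+C(NT+T^2+N^2)\le C2^{2N/3}.$$

**Step 3 (from $w_N$ to $W_k$).** The word $u_b^kb^{\pm1}u_b^{-k}$ becomes $b^{\pm2^k}$ with $1+2+\dots+2^{k-1}=N-1$ relators (R5). There are eight such subwords in $W_k$, so
$$\mathrm{Area}(W_k)\le C2^{2N/3},\qquad N=2^k.\tag{2}$$
In particular $W_k$ is null-homotopic.

## 6. Last letters, cosets and lines

To show that cheap fillings of $W_k$ are deep we need a target in which charges at different places cannot cancel. This section builds it.

Let $Q=\langle V\mid \text{R4}\rangle$, a right-angled Artin group, and $\hat Q=\langle V\cup U\mid\text{R4},\text{R5}\rangle$. The group $\hat Q$ is the amalgam of $Q$ with the groups $BS_b=\langle b,u_b\mid u_bbu_b^{-1}=b^2\rangle$ along $\langle b\rangle\cong\mathbb Z$, so $Q\le\hat Q$. Each $\nu_i$ extends to a homomorphism $Q\to\mathbb Z$. Let $V_i=\{b\in V:i\in\mathrm{ind}(b)\}$ and $H_i=\langle V_i\rangle\le Q$.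

**Facts on right-angled Artin groups** (E. Green, *Graph products of groups*, 1990; Hermiller–Meier 1995). A syllable word $b_1^{N_1}\cdots b_l^{N_l}$ with all $N_m\ne0$ is *reduced* if there are no $m<m'$ with $b_m=b_{m'}$ adjacent in $\Theta$ to all $b_{m''}$, $m<m''<m'$. Shuffling neighboring syllables of $\Theta$-adjacent letters, merging neighboring syllables of the same letter, and deleting trivial syllables brings every word to reduced form. Two reduced words of the same element differ by shuffles. The word length $|p|$ of $p\in Q$ equals $\sum|N_m|$ for any reduced word of $p$.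

**Definition ($D(p)$ and $O(p)$).** For $p\in Q$ let $D(p)$ be the set of letters that can be the last letter of a reduced word for $p$. Let $O(p)=\bigcup_{c\in D(p)}\mathrm{ind}(c)$; in particular $O(1)=\emptyset$.

Equivalently, $b\in D(p)$ if and only if in one reduced word of $p$ some $b$-syllable is followed only by letters $\Theta$-adjacent to $b$. This condition is unchanged by a shuffle, because a syllable exchanged with the $b$-syllable is $\Theta$-adjacent to $b$; so it then holds in every reduced word. Also $i\in O(p)$ if and only if $D(p)\cap V_i\ne\emptyset$.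

*Examples.* The word $s_1a_{12}s_1$ is not reduced; it reduces to $s_1^2a_{12}$. For $p=s_1a_{12}$ both letters can be last: $D(p)=\{s_1,a_{12}\}$ and $O(p)=\{1,2\}$. The letters $s_1,s_2$ are not adjacent, so $D(s_1s_2)=\{s_2\}$ and $O(s_1s_2)=\{2\}$.

If $b\ne c$ lie in $D(p)$, the earlier of the two corresponding syllables is followed by the later one, so $b,c$ are adjacent. Thus $D(p)$ is a clique of $\Theta$. The graph $\Theta$ has no triangles: the neighbors $a_{ij}$ of $s_i$ are pairwise nonadjacent, and the neighbors of $a_{ij}$ are only $s_i$ and $a_{ji}$, which are not adjacent to each other. So $D(p)$ is a vertex or an edge. For an edge $\{s_i,a_{ij}\}$ or $\{a_{ij},a_{ji}\}$ all indices lie in $\mathrm{ind}(a_{ij})$. Hence for $p\ne1$ there is a letter $b\in D(p)$ (an $a$-letter if there is one) with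
$$\mathrm{ind}(b)=O(p),\qquad|O(p)|\le2.\tag{3}$$

Next:
$$\text{if } i\notin O(p),\text{ then } |ph|=|p|+|h| \text{ for all } h\in H_i;\tag{4}$$
so $p$ is then the unique shortest element of $pH_i$. To see this, let $\hat p,\hat h$ be reduced words of $p,h$. Reducing a word in the letters $V_i$ keeps us in $V_i$, so we may take $\hat h$ in letters of $V_i$. If $\hat p\hat h$ is not reduced, an offending pair $m<m'$ has $m$ in $\hat p$ and $m'$ in $\hat h$, because $\hat p$ and $\hat h$ are reduced. So $b_m=b_{m'}\in V_i$, and $b_m$ is adjacent to all letters after it in $\hat p$. Then $b_m\in D(p)\cap V_i$, a contradiction. So $\hat p\hat h$ is reduced and lengths add.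

**Definition (lines).** Let $\Lambda=\mathbb Z[\frac12]x\oplus\mathbb Z[\frac12]y$ with $\theta(x)=x$, $\theta(y)=y+x$. Let $M_i=\mathbb Z[\hat Q]\otimes_{\mathbb Z[H_i]}\Lambda$, where $h\in H_i$ acts on $\Lambda$ as the scalar $2^{\nu_i(h)}$. Write $\lambda_i[q]=q\otimes\lambda$, so that $\lambda_i[qh]=2^{\nu_i(h)}\lambda_i[q]$ for $h\in H_i$.

Then $M_i$ is the direct sum, over the cosets $qH_i\in\hat Q/H_i$, of the *lines* $M_i(q)=\{\lambda_i[q]:\lambda\in\Lambda\}\cong\Lambda$, which depend only on $qH_i$. Let $M=\bigoplus_iM_i$. It is acted on by $\hat Q\times\langle\zeta\rangle$, with $\zeta$ acting via $\theta$. Put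
$$\rho_x^q=\sum_ix_i[q],\qquad\rho_y^q=\sum_iy_i[q].$$

*Examples.* $x_1[s_1]=2x_1[1]$ and $x_1[a_{21}]=x_1[1]$. But $x_1[s_2]$ lies in a different line: elements of $H_1$ have reduced words in $V_1$, so $s_2\notin H_1$.

**Lemma 2.** The elements $\rho_x^q,\rho_y^q$ $(q\in\hat Q)$ are $\mathbb Z$-linearly independent in $M$.

*Proof.* The $x$-parts and $y$-parts are independent of each other, so consider a finite nontrivial sum $\sum c_q\rho_x^q=0$; the $y$-case is the same. A line determines $qH_i$ and so the coset $qQ$. Hence we may assume the support lies in one coset $gQ$. Choose $p$ with $c_{gp}\ne0$ and $|p|$ maximal, and choose $i\notin O(p)$, which exists because $|O(p)|\le2$. If $gp'$ is in the support with $gp'H_i=gpH_i$ and $p'\ne p$, then $|p'|>|p|$ by (4), a contradiction. So the component of the sum in the line $M_i(gp)$ is $c_{gp}x_i[gp]\ne0$, a contradiction. $\square$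

In the failed attempt of Section 4 the analogous elements are dependent: with one index, one letter $s$ and one relator $x$, the element at $q=s$ is $x[s]=2x[1]$.

## 7. Charge and height: proof of part (b)

**Step 1 (a homomorphism that sees only $r_x$ and $r_y$).** Define $\Psi:F\to M\rtimes(\hat Q\times\langle\zeta\rangle)$ by $x_i\mapsto x_i[1]$, $y_i\mapsto y_i[1]$, other generators to themselves. The relators (R1) map to $1$ because $M$ is abelian, and (R4), (R5) because they hold in $\hat Q$. For (R3), $b$ conjugates $x_i[1]$ to $x_i[b]=2^{\nu_i(b)}x_i[1]$ since $b\in H_i$, and likewise for $y$. For (R6), $\zeta$ is central in $\hat Q\times\langle\zeta\rangle$, $\theta(x)=x$ and $\theta(y)=y+x$. Only $r_x\mapsto\rho_x^1$ and $r_y\mapsto\rho_y^1$ are nontrivial. Since $u_{s_i}^ks_iu_{s_i}^{-k}=s_i^N$ in $\hat Q$ with $N=2^k$,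
$$\Psi(W_k)=\sum_ix_i[s_i^N]=2^N\rho_x^1 .$$

**Step 2 (reading a diagram).** Let $D$ be a diagram for $W_k$ with base vertex $o$. Write $W_k=\prod_cg_cr_c^{\pm1}g_c^{-1}$ as in Lemma 1(a), and let $g_c$ map to $q_c\zeta^{j_c}$ in $\hat Q\times\langle\zeta\rangle$. We have $\zeta^j\rho_y^q=\rho_y^q+j\rho_x^q$ and $\zeta\rho_x^q=\rho_x^q$, and conjugation by elements of $M$ is trivial on $M$. Hence
$$2^N\rho_x^1=\sum_{c:\,r_c=r_x}\pm\rho_x^{q_c}+\sum_{c:\,r_c=r_y}\pm(\rho_y^{q_c}+j_c\rho_x^{q_c}).$$
By Lemma 2 there is a homomorphism from the span of the $\rho$'s to $\mathbb Z$ with $\rho_x^q\mapsto1$ and $\rho_y^q\mapsto0$ for all $q$. Applying it,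
$$2^N\le\mathrm{Area}(D)\cdot\max\bigl(1,\max_c|j_c|\bigr).\tag{5}$$

**Step 3 (height forces depth).** All relators have $\zeta$-exponent sum $0$ and $D$ is simply connected. So each vertex of $D$ has a height, the $\zeta$-exponent sum of paths from $o$, which changes by at most $1$ along edges. The word $W_k$ contains no $\zeta$, so boundary vertices have height $0$. The vertex $v_c$ has height $j_c$, hence distance at least $|j_c|$ from $\partial D$. If $D$ has minimal area, (2) and (5) give
$$\max\bigl(1,\max_c|j_c|\bigr)\ge\frac{2^N}{C2^{2N/3}}=C^{-1}2^{N/3},$$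
which exceeds $1$ for large $k$. So $D$ has radius at least $C^{-1}2^{2^k/3}$. This proves (b). $\square$

The choice of $T$ balanced two costs: two copies of $C_m$ cost about $2^m$, the shear costs about $T^2$, and $2^mT=2^N$ is the charge to be carried.

## 8. Relators applied at bounded depth

Part (a) concerns all null-homotopic words. Bounding $R$ through the area is hopeless here: by (b) and $\overline R\le Mf_0$, the area is doubly exponential. What helps is that Lemma 1(b) bounds the radius by the lengths of the conjugators, whatever the number of factors. So we forget numbers and keep track of depth only.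

**Definition ($N_\rho$, $\approx_\rho$).** For $\rho\ge0$ let $N_\rho\le F$ be the subgroup generated by all $ur^{\pm1}u^{-1}$ with $r$ a relator and $u$ a word with $|u|\le\rho$. Write $v\approx_\rho v'$ if $vv'^{-1}\in N_\rho$.

This is an equivalence relation, invariant under right multiplication and monotone in $\rho$; if $v\approx_\rho v'$ then $v=v'$ in $G$. By Lemma 1(b),
$$w\in N_\rho\ \Longrightarrow\ R(w)\le\rho+\mu.\tag{6}$$
For example, $r_x^{1000}\in N_0$: a thousand cells at depth $0$.

**Definition (short words).** A word $\alpha$ is *$\sigma$-short* if $\alpha\approx_\sigma\alpha'$ for some word $\alpha'$ with $|\alpha'|\le\sigma$. Every word $\alpha$ is $|\alpha|$-short; Lemma 4 shows that $b^N$ is $C\log(2+|N|)$-short for $b\in V$.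

**Lemma 3.** (i) If $\alpha$ is $\sigma$-short then $\alpha N_\tau\alpha^{-1}\subset N_{\sigma+\tau}$; so $v\approx_\tau v'$ implies $\alpha v\beta\approx_{\sigma+\tau}\alpha v'\beta$ for all words $\beta$. (ii) If $\alpha_l$ is $\sigma_l$-short ($l=1,2$), then $\alpha_1\alpha_2$ is $(\sigma_1+\sigma_2)$-short. (iii) If $\alpha$ is $\sigma$-short, then $\alpha^{-1}$ is $2\sigma$-short. (iv) If $\alpha$ is $\sigma$-short and $\alpha\approx_\tau\beta$, then $\alpha^{-1}\approx_{\tau+2\sigma}\beta^{-1}$.

*Proof.* Write $\alpha=\nu\alpha'$ in $F$ with $\nu\in N_\sigma$, $|\alpha'|\le\sigma$.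

(i) $\alpha N_\tau\alpha^{-1}=\nu(\alpha'N_\tau\alpha'^{-1})\nu^{-1}$. The bracket lies in $N_{\sigma+\tau}$ because $|\alpha'u|\le\sigma+\tau$ for $|u|\le\tau$, and $\nu\in N_\sigma\subset N_{\sigma+\tau}$. The second claim follows from $(\alpha v\beta)(\alpha v'\beta)^{-1}=\alpha(vv'^{-1})\alpha^{-1}$.

(ii) By (i) and right-invariance, $\alpha_1\alpha_2\approx_{\sigma_1+\sigma_2}\alpha_1\alpha_2'\approx_{\sigma_1}\alpha_1'\alpha_2'$.

(iii) $\alpha^{-1}\alpha'=\alpha'^{-1}\nu^{-1}\alpha'\in N_{2\sigma}$, so $\alpha^{-1}\approx_{2\sigma}\alpha'^{-1}$.

(iv) $\alpha^{-1}\beta=\alpha^{-1}(\beta\alpha^{-1})\alpha\in\alpha^{-1}N_\tau\alpha$; use (iii) and (i). $\square$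

**Definition (weight).** *Syllables* are $b^N$ ($b\in V$, $N\in\mathbb Z$) with $\mathrm{wt}(b^N)=1+\log(1+|N|)$, and letters of $E^{\pm1},U^{\pm1},\zeta^{\pm1}$ with weight $1$. The weight of a syllable word is the sum of the weights of its syllables.

A prefix of a syllable word, possibly ending inside a syllable, is a syllable word of no larger weight. A term $s_i^Nzs_i^{-N}$ has weight $3+2\log(1+|N|)$.

**Lemma 4.** There is $\kappa$ such that every syllable word $\alpha$ is $\kappa\,\mathrm{wt}(\alpha)$-short.

*Proof.* By Lemma 3(ii),(iii) it suffices to treat $b^N$ with $N\ge0$. Let $u=u_b$, $b[0]=1$, and $b[N]=u\,b[\lfloor N/2\rfloor]\,u^{-1}b^{N\bmod2}$ for $N\ge1$. For instance $b[5]=u\,u\,(u\,u^{-1}b)\,u^{-1}\,u^{-1}b$. Each halving adds at most three letters, so $|b[N]|\le3(1+\log N)$ for $N\ge1$.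

Claim: $b[N]b\approx_{\delta_N}b[N+1]$ with $\delta_N\le C(1+\log(1+N))$. For even $N$ it is a free equality. For $N=2K+1$,
$$b[N]b=u\,b[K]u^{-1}bb\approx u\,b[K]u^{-1}\,ubu^{-1}=u\,b[K]b\,u^{-1}\approx_{\delta_K+1}u\,b[K+1]u^{-1}=b[N+1].$$
The first step is one relator (R5) behind a prefix of length $|b[K]|+2$. So $\delta_N\le\max(|b[K]|+2+\mu,\ \delta_K+1)$. Since $\log(1+K)=\log(1+N)-1$, the claim follows by induction. By right-invariance $b[N']b^{N-N'}\approx_{\delta_{N'}}b[N'+1]b^{N-N'-1}$ for $0\le N'<N$. Chaining these, $b^N\approx b[N]$ with radius $C(1+\log(1+N))$. $\square$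

**Rewriting principle.** Suppose $v$ is transformed to $v'$ by free equalities and relator applications $\beta c\gamma\to\beta c'\gamma$ (with $cc'^{-1}=hr^{\pm1}h^{-1}$, $|h|\le\mu$), where all prefixes $\beta$ are syllable words of weight at most $\omega$. Then $v\approx_{\kappa\omega+\mu}v'$. Indeed each application multiplies on the left by an element of $\beta N_\mu\beta^{-1}$, and Lemmas 4 and 3(i) apply. Neither the number of steps nor the suffixes matter.

**Lemma 5.** With $\sigma=C(1+\log(1+|N|+|N'|+|K|))$:

(i) (T1), (T2), (T3) hold as $\approx_\sigma$; and $b^Nc^{N'}\approx_\sigma c^{N'}b^N$ for $\Theta$-adjacent $b,c$.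

(ii) $z^{(N)}z'^{(N')}\approx_\sigma z'^{(N')}z^{(N)}$ for all $z,z'\in E^{\pm1}$ and $N,N'\in\mathbb Z$.

(iii) For $N\ge0$: $x_1^{(N)}x_2^{(N)}x_3^{(N)}x_4^{(N)}\in N_\sigma$ and $y_1^{(N)}y_2^{(N)}y_3^{(N)}y_4^{(N)}\in N_\sigma$.

(iv) If $z\in E^{\pm1}$ has index $i\in\mathrm{ind}(b)$, then $b^Kz^{(N)}b^{-K}\approx_\sigma z^{(N+\nu_i(b)K)}$.

*Proof.* (i) All intermediate words in (T1)–(T3), including the words met while one letter is commuted past a power, have boundedly many syllables with exponents at most $2+|N|+|N'|$, hence weight at most $\sigma$. When $b^N$ is commuted past $c^{N'}$ letter by letter, the words are $b^{N-l}c^j\,b\,c^{N'-j}b^{l-1}$, and similarly for other signs. Apply the rewriting principle.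

(ii) For different indices this is (T3). Let both indices be $i$ and put $d=N'-N$. Freely $z^{(N)}z'^{(N')}=s_i^N(z\,z'^{(d)})s_i^{-N}$ and $z'^{(N')}z^{(N)}=s_i^N(z'^{(d)}z)s_i^{-N}$. By Lemmas 3(i) and 4 it suffices that $z$ and $z'^{(d)}$ commute up to $\approx_\sigma$. By (R1), (R2), boundedly many relators replace $z$ by a product of three letters of the other indices. Each of these is a term with exponent $0$ and commutes with $z'^{(d)}$ by (T3), behind a prefix of at most two letters. Then, behind the short prefix $z'^{(d)}$, replace the three letters by $z$ again.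

(iii) Let $r_N$ be the word. By (T2) and (T3), as in Step 1 of Section 5, $r_N\approx_\sigma r_{N-1}r_{N-1}$. By induction $r_{N-1}\in N_\sigma$, since $\sigma$ is monotone in $N$ and $r_0$ is a relator. As $N_\sigma$ is a group, $r_{N-1}r_{N-1}\in N_\sigma$, so $r_N\in N_\sigma$.

(iv) $b=s_i$: free equality. $b=a_{ij}$: commute $a_{ij}^K$ past $s_i^{\pm N}$ on both sides by (i), then use (T1) for $a_{ij}^Kza_{ij}^{-K}$ behind the prefix $s_i^N$. $b=a_{ji}$, where $\nu_i(b)=0$: replace $z^{(N)}$ by $a_{ij}^Nza_{ij}^{-N}$; the letter $a_{ji}$ commutes with $a_{ij}$ and with $z$; return. $\square$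

In (iii) the word $r_N$ is filled recursively by $2^N$ relators $r_0$ together with swaps, yet everything happens at depth $O(\log(2+N))$, because doubling a product inside the group $N_\sigma$ costs nothing.

To handle the letters of $U$ we use the following theorem, twice in all.

**Normal form theorem (NF)** (Serre, *Trees*, I.5.2, Thm 11), for trees of groups. Let $P_0,P_1,\dots,P_m=P_0$ be a closed edge path in the tree, $m\ge1$, and let $g_l$ be elements of the vertex groups at $P_l$ with $g_0g_1\cdots g_m=1$ in the tree product. Then for some $0<l<m$, $P_{l-1}=P_{l+1}$ and $g_l$ lies in the image of the edge group of the edge $\{P_{l-1},P_l\}$. Vertex groups embed.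

For two vertex groups $A,B$ with trivial edge group this says: if $g_0g_1\cdots g_m=1$ with $g_l$ alternately in $A$ and $B$, $m\ge2$ even, then some $g_l$ with $0<l<m$ is trivial.

**Lemma 6.** Let $v$ be a word of length $\ell$ in $V^{\pm1}\cup U^{\pm1}$ representing $p\in Q$ in $\hat Q$, and $\hat p$ any reduced syllable word for $p$. Then $\mathrm{wt}(\hat p)\le2\ell$ and $v\approx_{C(\ell+1)}\hat p$.

*Proof.* As a syllable word $v$ has weight at most $2\ell$. We rewrite it by two kinds of moves, neither of which increases weight.

(A) *Words in powers of letters of $V$* are brought to reduced form by shuffles, merges and deletion of trivial syllables. Merging does not increase weight since $\log(1+|N+M|)\le\log(1+|N|)+\log(1+|M|)$. In particular a word representing $b^M$ can be replaced by $b^M$ (by the empty word if $M=0$).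

(B) *Words in $u_b^{\pm1}$ and powers of $b$ representing $b^M$ in $BS_b$* are reduced to $b^M$ by merging and by pinches $ub^Nu^{-1}\to b^{2N}$, $u^{-1}b^{2N}u\to b^N$, where $u=u_b$. By Britton's lemma a pinch is available as long as some $u^{\pm1}$ occurs; for $N=0$ it is a free cancellation, possibly after deleting a trivial syllable. Weight does not increase, since $1+\log(1+2|N|)\le3+\log(1+|N|)$ and the second kind is clear. A pinch passes through the words $b^{2j}ub^{N-j}u^{-1}$, resp. $b^ju^{-1}b^{2N-2j}u$, and similarly for other signs.

During a shuffle or pinch at most two syllables are split into boundedly many pieces with exponents no larger, up to a factor $2$. So intermediate words have weight at most $C$ times that of the word, plus $C$.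

Write $v=q_0g_1q_1\cdots g_kq_k$ with $q_l$ words in powers of letters of $V$ and $g_l$ a word in $u_{b_l}^{\pm1}$ and powers of $b_l$ (at first single letters of $U^{\pm1}$). If $k\ge1$, apply (NF) to $(p^{-1}q_0)\,g_1\,q_1\cdots g_k\,q_k=1$ and the star of groups with center $Q$, leaves $BS_b$ and edge groups $\langle b\rangle$. Either some $g_l\in\langle b_l\rangle$, or for some $0<l<k$ we have $b_l=b_{l+1}$ and $q_l\in\langle b_l\rangle$. In the first case replace $g_l$ by a power of $b_l$ using (B), and unite it with $q_{l-1},q_l$. In the second case replace $q_l$ by a power of $b_l$ using (A), and unite $g_l,q_l,g_{l+1}$ into one block. In both cases $k$ drops. At $k=0$ apply (A); any two reduced words of $p$ differ by shuffles, which preserve weight. So $\mathrm{wt}(\hat p)\le2\ell$. All intermediate words have weight at most $C(\ell+1)$; apply the rewriting principle. $\square$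

*Remark.* We can already compare with (b). In $W_k$ replace the eight subwords $u_{s_i}^ks_i^{\pm1}u_{s_i}^{-k}$ by $s_i^{\pm N}$, $N=2^k$, starting from the last. Each is a replacement with radius $C(k+1)$ by Lemma 6, behind a prefix of length at most $16k+12$. So $W_k\approx_{C(k+1)}w_N$ by Lemma 3(i), and $w_N\in N_{C(k+1)}$ by Lemma 5(iii). By (6), $W_k$ has a diagram of radius at most $C(k+1)$.

## 9. A tree of abelian groups

For an arbitrary null-homotopic word we must understand why its $E$-letters cancel. The $E$-letters generate, in a suitable quotient picture, abelian groups of rank-four type, one for each $q\in\hat Q$, glued along lines. We show that the gluing is along a tree.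

**Definition ($\tilde E_q$ and $\mathbf L$).** For $q\in\hat Q$ let $\tilde E_q=\bigl(\bigoplus_{i\in I}M_i(q)\bigr)/\langle\rho_x^q,\rho_y^q\rangle$, the quotient by the $\mathbb Z$-span. Let $\mathbf L$ be the free product of all $\tilde E_q$ modulo identifying, whenever $qH_i=q'H_i$, the images of the line $M_i(q)=M_i(q')$ in $\tilde E_q$ and $\tilde E_{q'}$.

The group $\hat Q\times\langle\zeta\rangle$ acts on $\mathbf L$: $\hat Q$ by left translation, and $\zeta$ via $\theta$, which preserves $\langle\rho_x^q,\rho_y^q\rangle$. The relators (R1)–(R6) hold in $\mathbf L\rtimes(\hat Q\times\langle\zeta\rangle)$ with $x_i\mapsto x_i[1]$, $y_i\mapsto y_i[1]$ and the other generators to themselves: (R1) and (R2) hold in the abelian group $\tilde E_1$. For (R3), $x_i[b]=2^{\nu_i(b)}x_i[1]$ in the line $M_i(b)=M_i(1)$, which is identified in $\mathbf L$, and likewise for $y$. (R4), (R5) hold in $\hat Q$, and (R6) follows from the definition of $\theta$. So we have a homomorphism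
$$\Phi:G\to\mathbf L\rtimes(\hat Q\times\langle\zeta\rangle).$$

**Definition (the tree $\mathcal T$).** Choose a set $\mathcal G\ni1$ of representatives of $\hat Q/Q$. The vertex set of $\mathcal T$ is $\hat Q$, with vertex groups $\tilde E_q$ and root $1$. A vertex $g\in\mathcal G$, $g\ne1$, is joined to the root by an edge with trivial edge group ($O:=\emptyset$). For a vertex $gp$ with $g\in\mathcal G$, $1\ne p\in Q$, choose $b\in D(p)$ as in (3), write $p=\pi(p)b^K$ by stripping the last syllable with letter $b$, and join $gp$ to $g\pi(p)$, with edge group $\bigoplus_{k\in O(p)}M_k(gp)$.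

Since $b\in V_k$ for $k\in\mathrm{ind}(b)=O(p)$, we have $M_k(gp)=M_k(g\pi(p))$ for these $k$. The edge group embeds in both vertex groups, because $|O(p)|\le2$ while nonzero elements of $\langle\rho_x,\rho_y\rangle$ have nonzero components in all four lines. All reduced words of an element have the same number of syllables, and this number drops by one from $p$ to $\pi(p)$. So every vertex except the root has exactly one parent and iterated parents reach the root: $\mathcal T$ is a tree, and $\mathrm{dist}_{\mathcal T}(gp,1)\le\mathrm{wt}(\hat p)+1$ for a reduced word $\hat p$ of $p$.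

*Example.* With $g=1$: the parent of $s_1s_2$ is $s_1$, with edge group $M_2(s_1)$. The parent of $s_1a_{12}$ is $s_1$ (strip $a_{12}$), with edge group $M_1(s_1)\oplus M_2(s_1)$. The parent of $s_1$ is $1$, with edge group $M_1(1)$. The line $M_1(1)$ is contained in the groups at $1$, $s_1$ and $s_1a_{12}$, and the path through these vertices identifies it.

**Lemma 7.** $\mathbf L$ is the tree product of this tree of groups. In particular each $\tilde E_q$ embeds in $\mathbf L$.

*Proof.* The tree product imposes only the identifications of lines along edges. We show that these imply all others. Fix a coset $gpH_i$. The vertices whose group contains its line are the $gp''$ with $p''\in pH_i$. If $i\in O(p'')$, then the letter $b$ chosen for $p''$ has $i\in\mathrm{ind}(b)$, so $b\in V_i$. So the parent $g\pi(p'')$ is in the same set, and the edge identifies the line. If $i\notin O(p'')$, then $p''$ is the unique shortest element of $pH_i$ by (4). So from every vertex of the set, passing to parents stays in the set until the one vertex with $i\notin O(p'')$ is reached. Thus the set is a subtree along whose edges the line is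 identified. $\square$

## 10. Signed binary digits at one vertex

**Definition (value).** The *value* of a term $z^{\varepsilon(N)}$, with $z=x_i$ (or $y_i$) and $\varepsilon=\pm1$, at the vertex $q$ is the image of $\varepsilon2^Nx_i[q]$ (or $\varepsilon2^Ny_i[q]$) in $\tilde E_q$.

If a word $\hat q$ in $V^{\pm1}\cup U^{\pm1}$ represents $q$ in $\hat Q$, then $\Phi(\hat q\,z^{\varepsilon(N)}\hat q^{-1})$ is this value, since $x_i[qs_i^N]=2^Nx_i[q]$ and $y_i[qs_i^N]=2^Ny_i[q]$.

**Definition (NAF).** A *NAF* is a finite sum $\sum\varepsilon_l2^{N_l}$ with $\varepsilon_l=\pm1$, $N_l\in\mathbb Z$ and $N_{l+1}\ge N_l+2$.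

For example $7=-1+8$ and $11=-1-4+16$. A NAF is uniquely determined by its value $c\in\mathbb Z[\frac12]$: if it is nonempty, $c/2^{N_1}\equiv\varepsilon_1$ mod $4$. So $c\ne0$, $N_1$ is the 2-adic valuation of $c$, $\varepsilon_1$ is determined, and one inducts. If $c\in\mathbb Z$, all $N_l\ge0$.

**Lemma 8.** Let $\Pi$ be a product of $t\ge1$ terms $z^{\pm(N)}$, $z\in E$ fixed, $|N|\le B$, with $\sum\pm2^N=c$. Then $\Pi\approx_\sigma\Pi'$ with $\sigma=Ct(1+\log(1+B+t))$, where $\Pi'$ consists of the terms of the NAF of $c$. It has at most $t$ terms, with exponents in $[-B,B+2t]$.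

*Proof.* Terms commute by Lemma 5(ii). The available moves are: cancel $2^N-2^N$; merge $2^N+2^N\to2^{N+1}$ by (T2). By (T2), $z^{(N+2)}\approx z^{(N+1)}z^{(N+1)}\approx z^{(N)}z^{(N)}z^{(N+1)}$. Hence we also have $2^N-2^{N+1}\to-2^N$ and $2^N+2^{N+1}\to-2^N+2^{N+2}$, and the negatives of all these. At the start all terms are unfixed. A round goes as follows. Let $N$ be the lowest exponent of unfixed terms. Cancel and merge at $N$ until at most one term $\varepsilon2^N$ remains. If none remains, the round ends. If one remains, cancel and merge at $N+1$ until at most one term $\delta2^{N+1}$ remains.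

* If there is none, fix $\varepsilon2^N$.
* If $\delta=-\varepsilon$, replace both by $-\varepsilon2^N$ and fix it.
* If $\delta=\varepsilon$, replace them by $-\varepsilon2^N$ (fixed) and $\varepsilon2^{N+2}$ (unfixed).

No move increases the number of terms, and the number of unfixed terms drops in every round, so there are at most $t$ rounds. After a term has been fixed at $N$, unfixed exponents are at least $N+2$. So the final fixed terms form a NAF, of value $c$. Each merge lowers the number of terms, so there are at most $t$ merges, and each raises the maximal exponent by at most one. There is at most one move of the last kind per round, so at most $t$ in all, and each raises the maximal exponent by at most one. No move creates an exponent below the minimum. Hence all exponents stay in $[-B,B+2t]$. All words occurring, also inside moves, consist of at most $t+3$ such terms, up to boundedly many further syllables, and so have weight at most $Ct(1+\log(1+B+t))$. Apply Lemmas 3(i), 4 and 5. $\square$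

*Example.* For $1+2+4$: the first round gives $-1$ (fixed) and $4+4$; the second merges to $8$ and ends; the third fixes $8$. The result is $-1+8$.

Consequently the NAF of $c$ has no more digits than any representation $c=\sum\pm2^N$. For $c=j\in\mathbb Z\setminus\{0\}$ it has at most $1+\log|j|$ digits, by comparison with the binary expansion.

The next lemma moves a product of terms into an edge group without creating new terms. This is where four indices are used.

**Lemma 9.** Let $\Pi$ be a product of $t\ge1$ terms with exponents $|N|\le B$ whose value at a vertex $q$ (the sum of the values of its terms) lies in the image of $\bigoplus_{k\in J}M_k(q)$, $J\subset I$, $|J|\le2$. Then $\Pi\approx_\sigma\Pi'$, $\sigma=Ct(1+\log(1+B+t))$, with $\Pi'$ a product of at most $t$ terms, all of index in $J$, with exponents at most $B+2t$ in absolute value, and with the same value.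

*Proof.* Terms commute (Lemma 5(ii)), so sort $\Pi$ by type. The $x$-terms and $y$-terms are treated in the same way; consider $x$.

**Step 1 (the coefficients outside $J$ agree).** Let $m_i=\sum\pm2^N$ over the $t_i$ terms of type $x_i$. By hypothesis $\sum_im_ix_i[q]$ differs from an element of $\bigoplus_{k\in J}M_k(q)$ by an integer multiple of $\rho_x^q$. So there is $c\in\mathbb Z$ with $m_i=c$ for all $i\notin J$.

**Step 2 (the same digits outside $J$).** For every $i\notin J$ replace the $x_i$-terms by the terms of the NAF of $c$, using Lemma 8. (If $t_i=0$ then $c=0$ and nothing is to be done for this $i$.) If this NAF has $\omega$ digits, then $\omega\le t_i$ for all $i\notin J$, and its exponents satisfy $N\ge0$ because $c$ is an integer.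

**Step 3 (trading digits outside $J$ for digits in $J$).** For every digit $\varepsilon2^N$ put $Y=\prod_{i\notin J}x_i^{(N)}$ and $Y'=\prod_{i\in J}x_i^{(N)}$. By Lemma 5(ii),(iii), $YY'$ and $Y'Y$ lie in $N_{\sigma'}$ with $\sigma'=C(1+\log(1+N))$. Hence $Y\approx_{\sigma'}Y'^{-1}$ and $Y^{-1}\approx_{\sigma'}Y'$. So, up to commuting terms, $\prod_{i\notin J}x_i^{\varepsilon(N)}$ can be replaced by $\prod_{i\in J}x_i^{-\varepsilon(N)}$. This does not change the value, because $\rho_x^q=0$ in $\tilde E_q$.

**Step 4 (counting).** The new number of $x$-terms is
$$\sum_{i\in J}t_i+|J|\,\omega\ \le\ \sum_{i\in J}t_i+(4-|J|)\,\omega\ \le\ \sum_it_i .$$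
All words have at most $t+C$ terms with exponents at most $B+2t$ in absolute value, so prefixes have weight at most $Ct(1+\log(1+B+t))$, and Lemmas 3(i), 4, 5 apply. $\square$

For example, with $J=\{1,2\}$ the product $x_3x_4$ has $c=1$ and is replaced by $x_1^{-1}x_2^{-1}$. With only three indices and $|J|=2$, one digit outside $J$ would be traded for two digits in $J$, and the count in Step 4 would fail.

## 11. Filling every word at depth $Cn^2\log(n+2)$: proof of part (a)

Let $w$ be null-homotopic with $1\le|w|\le n$. Freely,
$$w=\prod_{k=1}^{t_0}\tilde q_ke_k\tilde q_k^{-1}\cdot\tilde q,\qquad t_0\le n,$$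
where $e_k$ are the letters from $E^{\pm1}$ in $w$ in order, $\tilde q_k$ is the prefix before $e_k$ with $E$-letters deleted, and $\tilde q$ is $w$ with all $E$-letters deleted. Every word $\tilde q_ke_k\tilde q_k^{-1}$ has length at most $2n+1$.

**Step 1 (removing $\zeta$).** The aim is to replace $w$ by a product of few conjugated terms without $\zeta$. Moving $\zeta$'s to the right by (R6), $\tilde q_k\approx_{Cn}q_k\zeta^{j_k}$ with $q_k$ a word in $V^{\pm1}\cup U^{\pm1}$, $|q_k|\le n$, $|j_k|\le n$. By Lemma 3(iv), also $\tilde q_k^{-1}\approx_{Cn}(q_k\zeta^{j_k})^{-1}$. Using right-invariance for the first and Lemma 3(i) for the second (behind the prefix $q_k\zeta^{j_k}e_k$ of length at most $2n+1$), the $k$-th factor is $\approx_{Cn}q_k\,\zeta^{j_k}e_k\zeta^{-j_k}\,q_k^{-1}$. By (R6),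
$$\zeta^jx_i^{\pm1}\zeta^{-j}\rightsquigarrow x_i^{\pm1},\qquad\zeta^jy_i\zeta^{-j}\rightsquigarrow y_ix_i^j,\qquad\zeta^jy_i^{-1}\zeta^{-j}\rightsquigarrow x_i^{-j}y_i^{-1}$$
for $j\in\mathbb Z$, $|j|\le n$, through words of length $O(n)$; for negative $j$ use $\zeta^{-1}y_i\zeta=y_ix_i^{-1}$, which follows from $\zeta y_i\zeta^{-1}=y_ix_i$ and $[\zeta,x_i]=1$. By Lemma 8, $x_i^{\pm j}$, for $j\neq0$ a product of $|j|\le n$ terms of exponent $0$, is $\approx_{Cn\log(n+2)}$ a product of at most $1+\log(1+n)$ terms. So the $k$-th factor is
$$\approx_{Cn\log(n+2)}\ q_k(\tau_{k1}\cdots\tau_{kl_k})q_k^{-1},\qquad l_k\le2+\log(1+n),$$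
with terms $\tau_{kl}$ whose exponents are at most $2n$ in absolute value.

Similarly $\tilde q\approx_{Cn}q_\infty\zeta^{j_\infty}$. Projecting $\Phi(w)=1$ to $\hat Q\times\langle\zeta\rangle$ gives $j_\infty=0$ and $q_\infty=1$ in $\hat Q$. So $\tilde q\approx_{Cn}1$ by Lemma 6.

Replace the factors one after the other, starting from the last. Then the prefix in front of the factor being replaced is a product of original factors, of length at most $Cn^2$. By Lemma 3(i),
$$w\approx_{Cn^2}\prod_k\prod_lq_k\tau_{kl}q_k^{-1},\qquad\text{with } t\le n(2+\log(1+n))\text{ terms in total},$$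
and applying $\Phi$,
$$\prod_k\prod_l\bigl(\text{value of }\tau_{kl}\text{ at the vertex }q_k\bigr)=1\quad\text{in }\mathbf L.\tag{7}$$
If $t=0$ then $w\in N_{Cn^2}$ and we are done by (6). So let $t\ge1$.

**Step 2 (standard conjugators).** The aim is to write the conjugators in the form used by the tree $\mathcal T$. Choose $\mathcal G$, depending on $w$, so that every coset of $\hat Q/Q$ containing some $q_k$ is represented by $1$ (for the coset $Q$) or by one of the $q_k$. So the relevant $g\in\mathcal G$ have words $\hat g$ with $|\hat g|\le n$, and $\hat1$ is empty. Write $q_k=g_kp_k$ in $\hat Q$ with $p_k\in Q$. Lemma 6 applied to the word $\hat g_k^{-1}q_k$, of length at most $2n$, gives $\hat g_k^{-1}q_k\approx_{Cn}\hat p_k$ and $\mathrm{wt}(\hat p_k)\le4n$. So $q_k\approx_{Cn}\hat g_k\hat p_k$, and by Lemma 3(iv) also $q_k^{-1}\approx_{Cn}(\hat g_k\hat p_k)^{-1}$.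

Fix reduced syllable words $\hat p$ for all ancestors $p=\pi^r(p_k)$. A reduced word of $\pi(p)$ arises from one of $p$ by deleting a syllable, so these words also have weight at most $4n$. In particular all exponents occurring in them are at most $2^{4n}$ in absolute value. A *term at the vertex* $q=gp$ is a word $\hat g\hat p\,z^{(N)}\hat p^{-1}\hat g^{-1}$ with $z\in E^{\pm1}$. A product of at most $t+C$ such terms with all $|N|\le B$ has weight at most $Ct(n+\log(1+B))$.

Freely $q_k(\tau_{k1}\cdots\tau_{kl_k})q_k^{-1}=\prod_lq_k\tau_{kl}q_k^{-1}$. All exponents $N$ are at most $2n$, so all prefixes have weight at most $Ctn$. By Lemmas 3(i) and 4,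
$$w\approx_{C(n^2+tn)}\Pi,\qquad\Pi\ \text{a product of } t\text{ terms at the vertices } q_k,\text{ with } |N|\le2n.$$

**Step 3 (passing along an edge).** We show that a term whose index belongs to the edge can be moved to the other end of the edge. Let $q=gp$, $q'=g\pi(p)$, $p=\pi(p)b^K$, and let $z$ have index $i\in O(p)=\mathrm{ind}(b)$. The reduced words $\hat p$ and $\widehat{\pi(p)}\,b^K$ represent the same element, so they differ by shuffles, and $\hat p\approx_{Cn}\widehat{\pi(p)}\,b^K$ by the rewriting principle; likewise for the inverses by Lemma 3(iv). Together with Lemma 5(iv), the term with exponent $N$ at $q$ is $\approx$ the term with exponent $N+\nu_i(b)K$ at $q'$, with radius at most $C(n+\log(1+|N|))$. Conversely, the term with exponent $N$ at $q'$ is $\approx$ the term with exponent $N-\nu_i(b)K$ at $q$, with a radius of the same form. Here $|K|\le2^{4n}$, so $\log(1+|K|)\le Cn$. Both terms have the same value in $\mathbf L$, being equal in $G$.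

**Step 4 (folding the path).** The aim is to shrink $\Pi$ to the empty word along the tree. View $\Pi$ as $\Pi_0\Pi_1\cdots\Pi_m$ along a closed edge path $P_0=1,P_1,\dots,P_m=1$ in $\mathcal T$: concatenate the geodesics from $1$ to the vertex of the first term, to that of the second term, and so on, and back to $1$. Here $\Pi_l$ is a possibly empty product of terms at $P_l$. A geodesic goes up to a common ancestor and down again, so all $P_l$ are the root or of the form $g_k\pi^r(p_k)$. Since $\mathrm{dist}_{\mathcal T}(q_k,1)\le4n+1$, we have $m\le C(t+1)(n+1)$. By (7) and Lemma 7 the values of the $\Pi_l$ multiply to $1$ in the tree product.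

Suppose $m\ge1$. Then (NF) gives $0<l<m$ with $P_{l-1}=P_{l+1}$ and the value of $\Pi_l$ in the edge group $\bigoplus_{k\in O}M_k(P_l)$ of $\{P_{l-1},P_l\}$, where $|O|\le2$ and possibly $O=\emptyset$. If $\Pi_l$ is nonempty, it is freely a product of terms $z^{(N)}$ conjugated by the common word $\hat g\hat p$ of $P_l$. So Lemma 9 with $J=O$, applied behind the prefix $\hat g\hat p$, replaces it by a product of no more terms, all of index in $O$ (by the empty word if $O=\emptyset$), with the same value. By Step 3 these become terms at $P_{l+1}=P_{l-1}$. Uniting them with $\Pi_{l-1}$ and $\Pi_{l+1}$ shortens the path by $2$, and the product of the values is still $1$.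

The total number of terms never exceeds $t$. The bound $B$ on exponents grows per folding by at most $2t+2^{4n}$. There are at most $m/2$ foldings, so always
$$\log(1+B)\le\log\bigl(1+2n+C(t+1)(n+1)(2t+2^{4n})\bigr)\le Cn.\tag{8}$$

When $m=0$, the remaining terms are at the root, where $\hat g\hat p$ is empty, and their product has value $1$ in $\mathbf L$. Since $\tilde E_1$ embeds, this value is $0$ in $\tilde E_1$. If terms remain, Lemma 9 with $J=\emptyset$ reduces them to the empty word.

**Step 5 (the depth).** It remains to collect the radii. All words that occur in Step 4, hence all prefixes, have weight at most $Ct(n+\log(1+B+t))\le Ctn$ by (8). The replacements themselves have radius at most $Ct(1+\log(1+B+t))\le Ctn$ (Lemma 9) and at most $C(n+\log(1+B))\le Cn$ (Step 3). So by Lemmas 3(i) and 4 each replacement is an $\approx_{Ctn}$. Since $\approx_{Ctn}$ is transitive, the number of replacements does not matter, and $\Pi\approx_{Ctn}1$. With Step 2, $w\in N_{C(n^2+tn)}\subset N_{Cn^2\log(n+2)}$, because $t\le n(2+\log(1+n))$. Now (6) gives $R(w)\le Cn^2\log(n+2)$. This proves (a). $\square$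

## 12. What follows for $\overline R$ and $f_0$

**End of the proof of Theorem 1.** For large $n$ take $k=\lfloor(n-12)/16\rfloor$, so $|W_k|\le n$ and $k\ge n/16-2$. By (b),
$$\overline R(n)\ge c\,2^{2^k/3}\ge c\,2^{2^{n/16}/12}\ge\exp(\exp(c'n))$$
for all large $n$, for any fixed positive $c'<(\ln2)/16$. By (a), for any fixed $C_0>1$, $C_0^{R(n)+n}\le\exp(C'n^2\log(n+2))$ with a constant $C'$, which is eventually smaller. So the proposed bound $\overline R(n)\le C_0^{R(n)+n}$ fails for this $\mathcal P$ and every $C_0>1$. For a polynomial $p$, $p(R(n)+n)$ is bounded by a power of $n$ times a power of $\log(n+2)$, and $\exp(p(R(n)+n))$ is eventually smaller than $\exp(\exp(c'n))$ as well. $\square$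

The argument gives three further statements about this $\mathcal P$.

1. Every minimal-area diagram of $W_k$ ($k$ large) has radius double-exponentially large in $|W_k|=16k+12$, while $R(16k+12)\le Ck^2\log(k+2)$ for $k\ge1$. The first part is (b), the second is (a) with $n=16k+12$.

2. For large $n$, combining (a), (b) and the two known facts of Section 2 (with $C$ large),
$$\exp(\exp(c'n))\le\overline R(n)\le Mf_0(n)\le\exp\bigl(\exp(Cn^2\log(n+2))\bigr).$$
Since $R(n)+n\le Cn^2\log(n+2)$, for every $\epsilon\in(0,\frac12)$ the quantity $(R(n)+n)^{\frac12-\epsilon}$ is at most a constant times $n^{1-2\epsilon}\log(n+2)$, which is eventually much smaller than $c'n$. Hence for all large $n$ both $\overline R(n)$ and $f_0(n)$ exceed $\exp\exp\bigl((R(n)+n)^{\frac12-\epsilon}\bigr)$. So a double exponential is the true order of magnitude of the general bound for $\overline R$ in terms of $R(n)+n$, up to the power of $R(n)+n$ in the inner exponent.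

3. In particular $f_0(n)\ge M^{-1}\exp(\exp(c'n))$ for large $n$. So the Dehn function itself is not bounded by a single exponential $C_0^{R(n)+n}$, and the Double Exponential Theorem cannot be improved to a single exponential either.
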